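
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem*{problem}{Problem}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Connected groups as quotients of connected strongly\\ $\sigma$-discrete groups of the same cardinality}


\begin{abstract}
A space is strongly $\sigma$-discrete if it is a countable union of closed discrete subspaces. We prove that every connected topological group $G$ is a quotient of a connected, submetrizable, strongly $\sigma$-discrete topological group $H$ with $|H|=|G|$. This answers affirmatively a problem posed in \cite{SCT}. More generally, every topological group $G$ is a quotient, with connected kernel, of a strongly $\sigma$-discrete group of cardinality at most $\max(|G|,\mathfrak c)$ that has a continuous bi-invariant metric. If $G$ is abelian, the covering groups can be taken abelian. The proof attaches connected ``hairs'' to a discrete copy of $G$, passes to a free group, controls its topology by Graev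 seminorms, and makes the kernel connected by averaging such seminorms over a family of discontinuous homomorphisms.
\end{abstract}

\section{The question and the answer}

All spaces are Tychonoff (completely regular and $T_1$), and topological groups are Tychonoff; when an auxiliary topology is not yet known to be so, we speak of a \emph{topological space} or a \emph{group topology}. A space is \emph{strongly $\sigma$-discrete} if it is the union of countably many closed discrete subspaces. It is \emph{submetrizable} if it has a \emph{continuous metric}, that is, a metric which is continuous in the given topology (and may generate a coarser one). A topological group $G$ is a \emph{quotient} of a topological group $H$ if there is a continuous open homomorphism of $H$ onto $G$; equivalently, $G\cong H/N$ for a closed normal subgroup $N$ of $H$.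

Strong $\sigma$-discreteness and connectedness pull in opposite directions. A connected space with more than one point has no isolated points, so each of its closed discrete subsets has empty interior; if it is strongly $\sigma$-discrete, it is a countable union of nowhere dense sets. By the Baire category theorem, no nontrivial connected group that is locally compact or completely metrizable is strongly $\sigma$-discrete. In particular $\mathbb R$ is not. Nor can a nontrivial connected strongly $\sigma$-discrete group be Lindel\"of: its closed discrete subsets would be countable, hence so would be the group, while a nontrivial connected Tychonoff space has at least $\mathfrak c$ points. Nevertheless the following is known.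
\begin{itemize}
\item[(K1)] Every connected topological group $G$ is a quotient of a connected, submetrizable, strongly $\sigma$-discrete topological group $H$. In the construction $|H|$ may be much larger than $|G|$.
\item[(K2)] Every connected topological group $G$ with $|G|=\mathfrak c$ is a quotient of a connected, submetrizable, strongly $\sigma$-discrete topological group $H$ with $|H|=|G|$.
\end{itemize}

\begin{problem}[{\cite{SCT}}]
Is every connected topological group a quotient of a connected strongly $\sigma$-discrete topological group of the same cardinality?
\end{problem}

A quotient never has more points than the group it comes from, and a nontrivial connected group has at least $\mathfrak c$ points. So counting alone gives no obstruction, and (K2) says that the optimal cardinality is reached in the smallest nontrivial case. The answer is yes in general.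

\begin{theorem}\label{thm:A}
Let $G$ be a connected topological group. There are a connected, strongly $\sigma$-discrete topological group $H$ with $|H|=|G|$ which has a continuous bi-invariant metric (so $H$ is submetrizable), and a continuous open homomorphism of $H$ onto $G$.
\end{theorem}

By a further construction the kernel can be made connected, and then no assumption on $G$ is needed.

\begin{theorem}\label{thm:B}
Let $G$ be a topological group. There are a strongly $\sigma$-discrete topological group $H$ which has a continuous bi-invariant metric and satisfies $|H|\le\max(|G|,\mathfrak c)$, and a continuous open homomorphism $\pi$ of $H$ onto $G$ whose kernel is connected. Consequently the clopen subsets of $H$ are exactly the preimages of the clopen subsets of $G$, and the components of $H$ are exactly the preimages of the components of $G$; in particular $H$ is connected if and only if $G$ is.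

The cardinality bound is sharp: if a topological group $H$ admits a continuous open homomorphism onto $G$ with connected kernel, then either the kernel is trivial and $H\cong G$, or $|H|\ge\max(|G|,\mathfrak c)$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $G$ be a nontrivial topological group and $\kappa$ a cardinal. Then $G$ is a quotient of a connected strongly $\sigma$-discrete topological group of cardinality $\kappa$ if and only if $G$ is connected and $\kappa\ge|G|$. The same holds with ``submetrizable'' added.
\end{theorem}

\begin{theorem}\label{thm:D}
If $G$ is abelian, then the groups $H$ in Theorems~\ref{thm:A} and~\ref{thm:B} can be taken abelian, and so can the groups of cardinality $\kappa$ in Theorem~\ref{thm:C}, for connected nontrivial $G$ and $\kappa\ge|G|$.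
\end{theorem}

The proof has three steps.

\emph{From spaces to spaces (Section~\ref{sec:hairs}).} We write an arbitrary Tychonoff space $X$ as the image of a strongly $\sigma$-discrete space $Y$ under a quotient map with connected fibers. The space $Y$ is $X$ with the discrete topology, together with copies of one fixed connected strongly $\sigma$-discrete space $C$ of cardinality $\mathfrak c$, the \emph{hairs}. They are indexed by an ordered pair of distinct points of $X$ and a natural number. The neighborhoods of points of $X$ enter only the definition of the open sets of $Y$, not its underlying set; this is what keeps $|Y|$ down to $\max(|X|,\mathfrak c)$.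

\emph{From spaces to groups (Sections~\ref{sec:graev} and~\ref{sec:A}).} The free group on $Y$, for $X=G$, with the finest group topology making $Y\to F(Y)$ continuous, maps onto $G$ by an open homomorphism. Graev seminorms show that it is submetrizable and strongly $\sigma$-discrete. If $G$ is connected, so is $Y$, and then so is $F(Y)$; this proves Theorem~\ref{thm:A}.

\emph{Connecting the kernel (Section~\ref{sec:B}).} We join every element $w$ of the kernel to $e$ by a copy of $C$. The result is a larger free group. To see that its topology is still fine enough, we average Graev seminorms over a one-parameter family of homomorphisms.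

The known result (K2) is used once, for $G=\mathbb R$, to have the space $C$.

\section{Conventions and the building block}\label{sec:conv}

Let $\omega=\{0,1,2,\dots\}$. A subset $A$ of a topological space $Z$ is closed and discrete if and only if every $z\in Z$ has a neighborhood $U$ with $U\cap A\subset\{z\}$. Hence subsets of closed discrete sets are closed discrete. A \emph{quotient map} $f:Y\to X$ is a surjection such that $A\subset X$ is open if and only if $f^{-1}(A)$ is open; continuous open surjections are quotient maps. We use two standard facts. Hausdorff group topologies are Tychonoff. A connected Tychonoff space with two distinct points $p,q$ has at least $\mathfrak c$ points: a continuous real function with different values at $p$ and $q$ has a connected image, which contains an interval.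

\paragraph{Seminorms.} A \emph{seminorm} on a group is a function $N\ge0$ with $N(e)=0$, $N(g^{-1})=N(g)$ and $N(gh)\le N(g)+N(h)$. It is \emph{invariant} if $N(hgh^{-1})=N(g)$. For an invariant seminorm $N$ the set $\{N<\varepsilon\}$ is symmetric, invariant under conjugation, and contains $\{N<\varepsilon/2\}^2$. So for a family of invariant seminorms the finite intersections of sets $\{N<\varepsilon\}$ form a neighborhood base at $e$ of a group topology, possibly not Hausdorff; we call it the topology \emph{generated} by the family. A map $u$ from a topological space $T$ to the group is continuous for it if and only if, for every $N$ in the family and every $t\in T$, $N(u(t)^{-1}u(t'))\to0$ as $t'\to t$. If $N$ is an invariant seminorm, $(g,h)\mapsto N(g^{-1}h)$ is a bi-invariant pseudometric, and it is a metric if $N(g)>0$ for all $g\ne e$.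

\begin{lemma}\label{lem:fibers}
Let $f:Y\to X$ be a quotient map of topological spaces with connected fibers. The clopen subsets of $Y$ are exactly the preimages of the clopen subsets of $X$. In particular $Y$ is connected if and only if $X$ is.
\end{lemma}

\begin{proof}
Preimages of clopen sets are clopen. If $O\subset Y$ is clopen, each fiber lies in $O$ or in $Y\setminus O$, so $O=f^{-1}(f(O))$ and $Y\setminus O=f^{-1}(X\setminus f(O))$. As $f$ is a quotient map, $f(O)$ and $X\setminus f(O)$ are open.
\end{proof}

\paragraph{The space $C$.} By (K2) for $G=\mathbb R$ we can fix a connected, submetrizable, strongly $\sigma$-discrete space $C$ with $|C|=\mathfrak c$. Write $C=\bigcup_{k\in\omega}D_k$ with $D_k$ closed discrete, let $r$ be a continuous metric on $C$, fix two points $a\neq b$ in $C$ and put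
\[
\theta(c)=\frac{r(a,c)}{r(a,c)+r(b,c)}\qquad(c\in C).
\]
The denominator is at least $r(a,b)>0$. So $\theta:C\to[0,1]$ is continuous, $\theta^{-1}(0)=\{a\}$ and $\theta^{-1}(1)=\{b\}$. We think of $C$ as a path from $a$ to $b$ with parameter $\theta$.

\section{Hairs: quotient maps with connected fibers}\label{sec:hairs}

We want a strongly $\sigma$-discrete space $Y$ and a quotient map $f:Y\to X$ with connected fibers. The discrete space on the set $X$ is strongly $\sigma$-discrete, but its identity map induces the discrete quotient topology. Something attached to the discrete set must force the topology of $X$ on the quotient without making the points of $X$ accumulate upstairs.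

\begin{example}[a convergent sequence]\label{ex:seq}
Let $X=\{p\}\cup\{v_k:k\ge1\}$, where the $v_k$ are distinct isolated points converging to $p$. At each $v_k$ attach countably many copies of $C$, indexed by $n\in\omega$, so that the point $a$ of each copy is $v_k$. Thus the underlying set is
\[
Y_0=X\sqcup\{(k,n,c):k\ge1,\ n\in\omega,\ c\in C\setminus\{a\}\},
\]
and the hair with index $(k,n)$ is the set $\{v_k\}\cup\{(k,n,c):c\in C\setminus\{a\}\}$, identified with $C$. Call $O\subset Y_0$ open if its trace on every hair is open in $C$ and, in case $p\in O$, there is $m$ such that $O$ contains the tips $(k,n,b)$ for all $k,n\ge m$. Let $f$ be the identity on $X$ and collapse every hair to its root: $f(k,n,c)=v_k$. The fibers are $\{p\}$ and the connected bunches of hairs at the $v_k$.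

\emph{The quotient topology is right.} If $V\subset X$ is open, then $f^{-1}(V)$ contains each hair or misses it, and if $p\in V$, it contains all hairs at $v_k$ for large $k$; so $f^{-1}(V)$ is open. Conversely, if $f^{-1}(A)$ is open and $p\in A$, then $f^{-1}(A)$ contains a tip $(k,n,b)$ for every large $k$. So $v_k=f(k,n,b)\in A$ for all large $k$, and $A$ is open.

\emph{$Y_0$ is strongly $\sigma$-discrete.} Neighborhoods of $p$ have to contain tips of hairs, but not their roots; so $X$ is closed and discrete in $Y_0$. For fixed $n$ and $j$ the set $\{(k,n,c):k\ge 1,\ c\in D_j\setminus\{a\}\}$ is closed discrete: it meets each hair in a closed discrete set, and a neighborhood of $p$ with $m=n+1$ need not contain any tip of level $n$. With only one hair per $k$ all tips would converge to $p$, and a set $\{(k,c):k\ge1,\ c\in D_j\setminus\{a\}\}$ with $b\in D_j$ would accumulate at $p$. Here one could escape by treating each $k$ separately, but when uncountably many points are near $p$ this does not give countably many sets. The level $n$ does.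
\end{example}

In general every point $x$ of $X$ needs hairs aimed at it, rooted at all other points.

\begin{proposition}\label{prop:hairs}
Every Tychonoff space $X$ is the image, under a quotient map $f$ with connected fibers, of a Tychonoff, submetrizable, strongly $\sigma$-discrete space $Y$ with $|Y|\le\max(|X|,\mathfrak c)$.
\end{proposition}

\begin{proof}
Let $I=\{(x,u,n):x,u\in X,\ x\ne u,\ n\in\omega\}$ and, as a set,
\[
Y=X\sqcup \bigl(I\times(C\setminus\{a\})\bigr).
\]
For $i=(x,u,n)\in I$ define $q_i:C\to Y$ by $q_i(a)=u$ and $q_i(c)=(i,c)$ for $c\ne a$. The set $q_i(C)$ is the \emph{hair} of level $n$ with \emph{root} $u$, \emph{tip} $(i,b)$ and \emph{target} $x$. Call $O\subset Y$ open if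
\begin{itemize}
\item[(i)] $O_i:=q_i^{-1}(O)$ is open in $C$ for every $i\in I$;
\item[(ii)] for each $x\in O\cap X$ there are an open neighborhood $U$ of $x$ in $X$ and $m\in\omega$ such that $((x,v,n),b)\in O$ for all $v\in U\setminus\{x\}$ and $n\ge m$.
\end{itemize}
Both conditions pass to unions, and to intersections of two sets (intersect the $U$'s and take the larger $m$). So this is a topology, and each $q_i$ is continuous. Continuity of maps on $Y$ will be checked by the following criterion.
\begin{itemize}
\item[($*$)] \emph{A map $g$ from $Y$ to a metric space is continuous if all $g\circ q_i$ are continuous and for each $x\in X$ and $\varepsilon>0$ there are an open neighborhood $U$ of $x$ in $X$ and $m\in\omega$ such that $g((x,v,n),b)$ is at distance less than $\varepsilon$ from $g(x)$ for all $v\in U\setminus\{x\}$, $n\ge m$.}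
\end{itemize}
Indeed, let $W$ be open and $O=g^{-1}(W)$. Then (i) holds, and (ii) holds at $x\in O\cap X$ because $W$ contains the $\varepsilon$-ball around $g(x)$ for some $\varepsilon>0$.

\emph{The map.} Put $f(x)=x$ for $x\in X$ and $f((x,u,n),c)=u$: every hair goes to its root. Let $V\subset X$ be open. Each $(f^{-1}(V))_i$ is $C$ or $\emptyset$, and for $x\in V$ condition (ii) holds with $U=V$, because the tip of the hair $(x,v,n)$ goes to $v$. So $f$ is continuous. Conversely, if $f^{-1}(A)$ is open and $x\in A$, then (ii) gives $U$ and $m$ with $((x,v,m),b)\in f^{-1}(A)$, that is $v\in A$, for all $v\in U\setminus\{x\}$. So $U\subset A$, and $A$ is open. Thus $f$ is a quotient map. The fiber over $u$ is $\{u\}$ together with all hairs rooted at $u$. These are connected sets containing $u$, so the fiber is connected.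

\emph{Strongly $\sigma$-discrete.} Let $A\subset X$. Then $(Y\setminus A)_i$ is $C$ or $C\setminus\{a\}$, and (ii) holds for $Y\setminus A$ because $A$ contains no tips (recall $b\ne a$). So every subset of $X$ is closed in $Y$, that is, $X$ is closed discrete in $Y$. For $k,n\in\omega$ let
\[
E_{k,n}=\{((x,u,n),c)\in Y:\ c\in D_k\setminus\{a\}\}.
\]
If $A\subset E_{k,n}$, then $(Y\setminus A)_i$ is $C$ minus a subset of $D_k$, hence open, and (ii) holds for $Y\setminus A$ with $U=X$, $m=n+1$. So $E_{k,n}$ is closed discrete. The sets $X$ and $E_{k,n}$ cover $Y$.

\emph{Submetrizable.} We use two pseudometrics: one shrinks hairs of high level and collapses $X$, the other carries each hair from its root to its target.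

For the first, let $C_i$ ($i\in I$) be copies of $C$, with the metric $r/(n+1)$ if $i$ has level $n$. Glue them at their points $a$ to a metric wedge, in which the distance between points of different copies is the sum of their distances to the wedge point. Send $X$ to the wedge point and $q_i(c)$ to the point $c$ of $C_i$. On each hair this is continuous because $r$ is. A tip of level $n$ goes to distance $r(a,b)/(n+1)$ from the wedge point, so ($*$) applies with $U=X$ and $m$ large. The resulting continuous pseudometric $d_1$ separates each point of $Y\setminus X$ from all other points of $Y$.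

For the second, let $\mathbf 1_x$ ($x\in X$) be the unit vectors of $\ell_1(X)$. Send $x$ to $\mathbf 1_x$ and $q_i(c)$ to $(1-\theta(c))\mathbf 1_u+\theta(c)\mathbf 1_x$ for $i=(x,u,n)$. For $c=a$ this is $\mathbf 1_u$, so the map is well defined; it is continuous on hairs; and the tip of $(x,v,n)$ goes to $\mathbf 1_x$, the image of $x$, so ($*$) applies. The resulting continuous pseudometric $d_2$ separates the points of $X$. Hence $d_1+d_2$ is a continuous metric on $Y$. In particular $Y$ is Hausdorff.

\emph{Completely regular.} Let $O\subset Y$ be open and $y\in O$. We construct a continuous $g:Y\to[0,1]$ with $g(y)=1$ and $g=0$ off $O$.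

\emph{Case 1: $y=(j,c_0)$ with $c_0\ne b$.} As $C$ is Tychonoff and $c_0\neq a,b$, there is a continuous $k:C\to[0,1]$ with $k(c_0)=1$ and $k=0$ off $O_j\setminus\{a,b\}$. Let $g\circ q_j=k$ and $g=0$ off $q_j(C)$. Since $k(a)=0$, we have $g=0$ on $X$ and $g\circ q_i=0$ for $i\ne j$. As $k(b)=0$, $g$ vanishes at all tips. So $g$ is continuous by ($*$).

\emph{Case 2: $y=(j,b)$, $j=(x,u,n)$.} Take a continuous $k:C\to[0,1]$ with $k(b)=1$ and $k=0$ off $O_j\setminus\{a\}$, and define $g$ as in Case 1. Now $g$ vanishes on $X$ and at all tips except $(j,b)$. In ($*$) only the point $x$ is affected by this tip, and there $m=n+1$ works.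

\emph{Case 3: $y=x\in X$.} Take $U$ and $m$ from (ii) for $O$ and $x$, and, as $X$ is Tychonoff, a continuous $s:X\to[0,1]$ with $s(x)=1$ and $s=0$ off $U$. We first prescribe $g$ on $X$ and at the tips. Put $g(x)=1$ and $g=0$ on $X\setminus\{x\}$; put $g((x,v,n),b)=s(v)$ for $v\ne x$ and $n\ge m$, and $g=0$ at all other tips. The condition on tips in ($*$) holds at $x$ because $s$ is continuous and $s(x)=1$, and at $x'\ne x$ because all tips of hairs with target $x'$ get the value $0=g(x')$. It remains to find, for each $i$, a continuous $k_i=g\circ q_i:C\to[0,1]$ which has the prescribed values at $a$ and $b$ and vanishes off $O_i$.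
\begin{itemize}
\item $i=(x,v,n)$: here $k_i(a)=g(v)=0$, and $k_i(b)$ is $s(v)$ or $0$. If $k_i(b)>0$, then $v\in U$ and $n\ge m$, so $(i,b)\in O$, that is $b\in O_i$. Take $k_i=s(v)k'$ with $k':C\to[0,1]$ continuous, $k'(b)=1$ and $k'=0$ off $O_i\setminus\{a\}$. If $k_i(b)=0$, take $k_i=0$.
\item $i=(x',x,n)$: here $k_i(a)=g(x)=1$, $k_i(b)=0$, and $a\in O_i$ because $x\in O$. Take $k_i$ with $k_i(a)=1$ and $k_i=0$ off $O_i\setminus\{b\}$.
\item all other $i$: both values are $0$; take $k_i=0$.
\end{itemize}

Finally, $|Y|\le|X|+|X|^2\cdot\omega\cdot\mathfrak c\le\max(|X|,\mathfrak c)$.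
\end{proof}

The properties of $C$ enter separately: its connectedness gives connected fibers, its decomposition into the $D_k$ gives the sets $E_{k,n}$, its metric gives $d_1$ and $\theta$, its complete regularity gives that of $Y$, and its cardinality gives the last line.

\section{Graev seminorms on free groups}\label{sec:graev}

Next we pass from a space to the free group on it. Two properties have to be preserved: a continuous metric, and a countable cover by closed discrete sets. Both can be tested by continuous seminorms, and the Graev seminorms supply enough of them.

\subsection{Definition by matchings}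

Let $(P,*)$ be a pointed topological space and $F(P)$ the free group on $P\setminus\{*\}$, with $*$ identified with $e$. Let $\tilde P=P\cup P^{-1}$ with $*^{-1}=*$. For a continuous pseudometric $\sigma$ on $P$ define $d=d_\sigma$ on $\tilde P$ by
\[
d(x,y)=d(x^{-1},y^{-1})=\sigma(x,y),\qquad d(x,y^{-1})=d(y^{-1},x)=\sigma(x,*)+\sigma(y,*)\qquad(x,y\in P).
\]
This is the wedge at $*$ of two copies of $(P,\sigma)$: a pseudometric on $\tilde P$ for which inversion is an isometry, and a metric if $\sigma$ is one.

A \emph{partial matching} of $\{1,\dots,n\}$ is a set $M$ of pairwise disjoint two-element subsets. Disjoint pairs $\{i,j\}$ and $\{r<s\}$ are \emph{noncrossing} if $i\in(r,s)\Leftrightarrow j\in(r,s)$, and $M$ is noncrossing if any two of its pairs are. The \emph{cost} of $M$ for a word $W=w_1\cdots w_n$ over $\tilde P$ is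
\[
\sum_{\{i<j\}\in M}d(w_i^{-1},w_j)+\sum_{i\ \text{unmatched}}d(w_i,*),
\]
and $c_\sigma(W)$ is the minimum of the costs of all noncrossing partial matchings. Since inversion is an isometry, a pair of letters $p,q$ costs $d(p^{-1},q)=d(p,q^{-1})$ in either order. The idea is that letters matched at small cost nearly cancel.

\begin{lemma}\label{lem:insert}
$c_\sigma(W)$ does not change when a letter $*$ or a subword $ww^{-1}$ is inserted in $W$ or deleted from it.
\end{lemma}

\begin{proof}
Insertion does not increase $c_\sigma$: leave $*$ unmatched, or match $w$ with $w^{-1}$, both at cost $0$. The new pair consists of adjacent positions, so it crosses no other pair.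

Now let a noncrossing matching of the longer word be given. We find one of the shorter word which costs no more.

\emph{Deleting $*$.} If $*$ was unmatched, nothing is to be done. If it was matched with $p$, leave $p$ unmatched, at the same cost $d(p,*)$.

\emph{Deleting $ww^{-1}$.} If the two letters are matched with each other, or both unmatched, just delete them.

If exactly one of them is matched, say $w$ with $p$, leave $p$ unmatched. The old cost was $d(p,w^{-1})+d(w^{-1},*)\ge d(p,*)$. If $w^{-1}$ is matched with $p$ and $w$ is unmatched, the old cost was $d(p,w)+d(w,*)\ge d(p,*)$, and we do the same.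

If $w$ is matched with $p$ and $w^{-1}$ with $q$, match $p$ with $q$. Then
\[
d(p,q^{-1})\le d(p,w^{-1})+d(w^{-1},q^{-1})=d(p,w^{-1})+d(q,w),
\]
which is the old cost. The new pair crosses no other pair $\{r<s\}$: reading letters as positions,
\[
p\in(r,s)\Leftrightarrow w\in(r,s)\Leftrightarrow w^{-1}\in(r,s)\Leftrightarrow q\in(r,s),
\]
where the middle equivalence holds because $w$ and $w^{-1}$ occupy adjacent positions different from $r$ and $s$.
\end{proof}

Two words represent the same element of $F(P)$ if and only if these operations transform one into the other. So $N_\sigma(g):=c_\sigma(W)$, for any word $W$ representing $g$, is well defined.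

\begin{lemma}\label{lem:N}
$N_\sigma$ is an invariant seminorm on $F(P)$, and $N_\sigma(x^{-1}y)\le\sigma(x,y)$ for $x,y\in P$.
\end{lemma}

\begin{proof}
The empty word costs $0$. The union of noncrossing matchings of $V$ and $W$ is a noncrossing matching of $VW$, which gives subadditivity. Reversing a word and inverting its letters transports matchings with their costs, so $N_\sigma(g^{-1})=N_\sigma(g)$. In $VWV^{-1}$ match each letter of $V$ with the corresponding letter of $V^{-1}$, and use any noncrossing matching of $W$. The new pairs are nested around $W$ and cost $0$, so $N_\sigma(hgh^{-1})\le N_\sigma(g)$ for all $g,h$, hence equality. Matching the two letters of $x^{-1}y$ costs $d(x,y)=\sigma(x,y)$.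
\end{proof}

\subsection{What has to be separated from what}

Let $D\subset P$ be closed discrete and consider the two-letter words $x^{-1}y$ with distinct $x,y\in D\setminus\{*\}$. The two possible matchings give $N_\sigma(x^{-1}y)=\min\{\sigma(x,y),\sigma(x,*)+\sigma(y,*)\}=\sigma(x,y)$. So to keep all these words away from $e$ by one seminorm $N_\sigma$ we would need one continuous pseudometric with $\sigma(x,y)\ge\delta$ for all $x\ne y$ in $D\setminus\{*\}$. Complete regularity does not provide this: it separates one point from the rest of $D$, not all points of $D$ from each other. The remedy is a continuous metric $\rho$. The words with $\rho(x,y)\ge1/m$ stay away from $e$, and there are only countably many values of $m$ to consider.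

In general, when words of a family $S$ are compared with a fixed word $z$, neighboring letters of a word in $S$ have to be separated from each other, which $\rho$ does after a countable subdivision. They also have to be separated from the \emph{finitely many} letters of $z$, and for this complete regularity is enough. The following definition and lemma make this precise. The definition does not ask that $P$ be Tychonoff, which will save work in Section~\ref{sec:B}.

\begin{definition}\label{def:sep}
A topological space $P$ is \emph{well separated} if it has a continuous metric $\rho$ and a cover $P=\bigcup_{k\in\omega}D_k$ such that for all $k\in\omega$ and $z\in P$ there is a continuous $g:P\to[0,1]$ with $g(z)=1$ and $g=0$ on $D_k\setminus\{z\}$.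
\end{definition}

Every Tychonoff, submetrizable, strongly $\sigma$-discrete space is well separated. Take the $D_k$ closed discrete; then $D_k\setminus\{z\}$ is closed and does not contain $z$.

\begin{lemma}\label{lem:key}
Let $(P,*)$ be a pointed topological space which is well separated, with $\rho$ and $D_k$ as in Definition~\ref{def:sep}.
\begin{itemize}
\item[(a)] $N_\rho(g)>0$ for all $g\in F(P)\setminus\{e\}$.
\item[(b)] $F(P)$ is a countable union of sets $S$ such that for each $S$ and each $z\in F(P)$ there are a continuous pseudometric $\sigma$ on $P$ and $\delta\in(0,1]$ with $\{g\in S:N_\sigma(g^{-1}z)<\delta\}\subset\{z\}$.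
\end{itemize}
\end{lemma}

\begin{proof}
We use a simple observation.
\begin{itemize}
\item[($\dagger$)] \emph{If a noncrossing matching leaves no letter of a nonempty word unmatched, it matches two adjacent positions.}
\end{itemize}
Indeed, take a pair $\{i<i'\}$ with $i'-i$ minimal. Positions strictly between $i$ and $i'$ would be matched among themselves, giving a shorter pair; so there are none.

(a) Let $W=w_1\cdots w_n$ be the nonempty reduced word of $g$. There are finitely many matchings, so it suffices that each has positive $\rho$-cost. An unmatched letter $x^{\pm1}$ costs $\rho(x,*)>0$. If no letter is unmatched, then by ($\dagger$) some adjacent pair is matched, and it costs $d_\rho(w_i^{-1},w_{i+1})>0$, because $d_\rho$ is a metric and $w_{i+1}\ne w_i^{-1}$.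

(b) \emph{The sets.} For $n\in\omega$, $\varepsilon\in\{\pm1\}^n$, $k\in\omega^n$ and $m\ge1$ let $S$ be the set of all reduced words $x_1^{\varepsilon_1}\cdots x_n^{\varepsilon_n}$ such that
\[
x_i\in D_{k_i}\setminus\{*\},\qquad \rho(x_i,*)\ge\tfrac1m,\qquad \rho(x_i,x_{i+1})\ge\tfrac1m\ \text{ whenever }\ \varepsilon_i=-\varepsilon_{i+1}.
\]
There are countably many such sets. They cover $F(P)$, since in a reduced word $x_i\ne x_{i+1}$ whenever $\varepsilon_i=-\varepsilon_{i+1}$.

\emph{The pseudometric.} Fix $S$ and a reduced word $z=z_1^{\eta_1}\cdots z_s^{\eta_s}$. For $1\le i\le n$ and $1\le l\le s$ choose $g_{i,l}$ as in Definition~\ref{def:sep} for $D_{k_i}$ and $z_l$, and put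
\[
\sigma(x,y)=\rho(x,y)+\sum_{i,l}|g_{i,l}(x)-g_{i,l}(y)|.
\]
Then $\sigma\ge\rho$, and $\sigma(z_l,x)\ge1$ for all $i$, $l$ and $x\in D_{k_i}\setminus\{z_l\}$. Choose $\delta\in(0,1]$ below $1/m$, below all $\rho(z_l,*)$, and below all $\rho(z_l,z_{l+1})$ with $\eta_l=-\eta_{l+1}$; these finitely many numbers are positive.

\emph{The estimate.} Let $g=x_1^{\varepsilon_1}\cdots x_n^{\varepsilon_n}\in S$, $g\ne z$. Delete the longest common prefix $p$ of the two reduced words, of length $j$ say: $g=pg'$, $z=pz'$. Then $g^{-1}z=g'^{-1}z'$. The concatenation $W$ of the words $g'^{-1}$ and $z'$ is nonempty because $g\ne z$, and it is reduced: at the junction, if there is one, this says that the first letters of $g'$ and $z'$ differ. We show that every noncrossing matching of $W$ costs at least $\delta$.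

An unmatched letter costs at least $\delta$, since $\sigma\ge\rho$, $\rho(x_i,*)\ge 1/m\ge\delta$ and $\rho(z_l,*)\ge\delta$. If there is none, then by ($\dagger$) some adjacent letters $u^\alpha,v^\beta$ of $W$ (with $u,v\in P$) are matched. If $\alpha=\beta$, the pair costs $\sigma(u,*)+\sigma(v,*)\ge\delta$. If $\alpha=-\beta$, it costs $\sigma(u,v)$, and there are three cases.
\begin{itemize}
\item Both letters come from $g'^{-1}$. Then $u,v$ are some $x_i,x_{i+1}$, in reverse order, with $\varepsilon_i=-\varepsilon_{i+1}$, so $\sigma(u,v)\ge\rho(u,v)\ge1/m\ge\delta$.
\item Both letters come from $z'$. Then $u,v$ are some $z_l,z_{l+1}$ with $\eta_l=-\eta_{l+1}$, so $\sigma(u,v)\ge\rho(u,v)\ge\delta$.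
\item The letters meet at the junction. They are $x_{j+1}^{-\varepsilon_{j+1}}$ and $z_{j+1}^{\eta_{j+1}}$ with opposite exponents, so $\varepsilon_{j+1}=\eta_{j+1}$. As $p$ is the longest common prefix, $x_{j+1}\ne z_{j+1}$, and $\sigma(x_{j+1},z_{j+1})\ge1\ge\delta$.
\end{itemize}
Hence $N_\sigma(g^{-1}z)\ge\delta$ for every $g\in S\setminus\{z\}$.
\end{proof}

\section{The problem solved: proof of Theorem~\ref{thm:A}}\label{sec:A}

On a group $L$ with maps $u_s:T_s\to L$ from topological spaces ($s\in\Sigma$) there is a finest group topology making all $u_s$ continuous. It is the supremum of all such group topologies; the indiscrete topology is one, and suprema of group topologies are group topologies. We never need a description of its open sets. The next lemma says how to bound it from below, and why it maps openly.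

\begin{lemma}\label{lem:finest}
Let $\mathcal T$ be the finest group topology on $L$ making all $u_s$ continuous.
\begin{itemize}
\item[(a)] If an invariant seminorm $N$ on $L$ generates a topology making all $u_s$ continuous, then $N$ is $\mathcal T$-continuous.
\item[(b)] If $\pi:L\to G$ is a homomorphism onto a topological group, all $\pi u_s$ are continuous, and one of them is a quotient map onto $G$, then $\pi:(L,\mathcal T)\to G$ is continuous and open.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The topology generated by $N$ is coarser than $\mathcal T$, and $N$ is continuous in it.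

(b) The sets $\pi^{-1}(U)$ with $U$ open in $G$ form a group topology on $L$ making all $u_s$ continuous. So it is coarser than $\mathcal T$, that is, $\pi$ is continuous. Let $O\in\mathcal T$. Then $\pi^{-1}(\pi(O))=O\ker\pi$ is a union of translates of $O$, hence in $\mathcal T$. If $\pi u_s$ is a quotient map, then $(\pi u_s)^{-1}(\pi(O))=u_s^{-1}(O\ker\pi)$ is open in $T_s$, so $\pi(O)$ is open in $G$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $G$ is trivial, take $H=G$. Otherwise $|G|\ge\mathfrak c$, because $G$ is connected. Apply Proposition~\ref{prop:hairs} to $X=G$. It gives a quotient map $f:Y\to G$ with connected fibers and $|Y|\le\max(|G|,\mathfrak c)=|G|$. By Lemma~\ref{lem:fibers}, $Y$ is connected. Choose the base point $*\in f^{-1}(e)$ and let $H=F(Y)$ with the finest group topology making the canonical map $Y\to F(Y)$ continuous.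

\emph{Quotient.} Since $f(*)=e$, $f$ extends to a homomorphism $\pi:H\to G$ onto $G$. As $f$ is a quotient map, $\pi$ is continuous and open by Lemma~\ref{lem:finest}(b).

\emph{Metric.} Let $\sigma$ be a continuous pseudometric on $Y$. Since $N_\sigma(x^{-1}y)\le\sigma(x,y)$, the topology generated by $N_\sigma$ makes $Y\to F(Y)$ continuous. So $N_\sigma$ is continuous on $H$ by Lemma~\ref{lem:finest}(a). The space $Y$ is well separated; let $\rho$ be as in Definition~\ref{def:sep}. By Lemma~\ref{lem:key}(a), $(g,h)\mapsto N_\rho(g^{-1}h)$ is a continuous bi-invariant metric on $H$. So $H$ is Hausdorff, hence Tychonoff.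

\emph{Strongly $\sigma$-discrete.} For $S$ as in Lemma~\ref{lem:key}(b), each $z\in H$ has a neighborhood $\{g:N_\sigma(g^{-1}z)<\delta\}$ meeting $S$ in at most $\{z\}$. So $S$ is closed discrete, and countably many such sets cover $H$.

\emph{Connected.} The image $A$ of $Y$ in $H$ is connected and contains $e$. Hence $A\cup A^{-1}$ is connected and contains $e$, and the same is true of its finite powers $(A\cup A^{-1})^n$, which are continuous images of connected products. Their union is $H$.

\emph{Cardinality.} $|G|\le|H|\le\max(|Y|,\omega)\le|G|$.
\end{proof}

\section{Connecting the kernel: proof of Theorem~\ref{thm:B}}\label{sec:B}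

For general $G$ the homomorphism $F(Y)\to G$ of Section~\ref{sec:A} exists as before. To make the kernel connected we join each of its elements $w$ to $e$ by a copy of $C$. The difficulty is to show that the enlarged group still has a continuous metric and is still strongly $\sigma$-discrete.

\subsection{One element}\label{sec:one}

This subsection explains the idea; the proof starts in the next one. Let $F=F(Y)$, fix $w\in F$, $w\ne e$, and let $L$ be the free product of $F$ with the free group on $C\setminus\{a,b\}$. Define $q:C\to L$ by $q(a)=e$, $q(b)=w$ and $q(c)=c$ otherwise. We look for invariant seminorms on $L$ which make $q$ continuous and still separate the elements of $L$. Near $a$ the generator $c$ should be close to $e$, and near $b$ it should be close to $w$, which may be a long word.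

Let $P$ be $Y$ with the circle $C/\{a,b\}$ attached at $*$, and let $\bar q:C\to P$ be the natural map, so $\bar q(a)=\bar q(b)=*$. Two homomorphisms $L\to F(P)$ that are the identity on $F$ suggest themselves:
\[
c\mapsto\bar q(c)\qquad\text{and}\qquad c\mapsto\bar q(c)\,w .
\]
The first is right near $a$ but jumps at $b$, where $\bar q(c)\to e$ while $q(b)=w$; the second is right near $b$ but jumps at $a$. Now let $t\in[0,1)$ and let $\Psi_t$ be the homomorphism that uses the second formula where $\theta(c)>t$ and the first where $\theta(c)\le t$. Along $C$ it jumps only where $\theta$ passes $t$. Averaging over $t$ spreads this jump over the whole of $C$: if $\sigma$ is a continuous pseudometric on $P$ and $\nu(h)=\int_0^1\min\{N_\sigma(\Psi_t(h)),1\}\,dt$, then for $c\ne a,b$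
\[
\nu(c)=\theta(c)\min\{N_\sigma(\bar q(c)w),1\}+(1-\theta(c))\min\{N_\sigma(\bar q(c)),1\}.
\]
Here $N_\sigma(\bar q(c))=\sigma(\bar q(c),*)$ tends to $0$ at both ends, so $\nu(c)\to0$ as $c\to a$. Similarly
\[
\nu(c^{-1}w)=\theta(c)\min\{N_\sigma(w^{-1}\bar q(c)^{-1}w),1\}+(1-\theta(c))\min\{N_\sigma(\bar q(c)^{-1}w),1\}\longrightarrow0
\]
as $c\to b$: the first minimum tends to $0$ by invariance, and the factor $1-\theta(c)$ tends to $0$. So $q$ is continuous at both ends; the other points of $C$ are treated in Lemma~\ref{lem:nu}. Moreover, for each $h\in L$ and all $t$ close enough to $1$ (depending on $h$), $\Psi_t(h)$ is the image of $h$ under the obvious isomorphism $L\cong F(P)$, so $\nu$ inherits the separation properties of $N_\sigma$ on $F(P)$. We now carry this out for all $w$ at once.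

\subsection{The group}

Apply Proposition~\ref{prop:hairs} to $X=G$ and let $f:Y\to G$ be the quotient map. Choose the base point $*\in f^{-1}(e)$, let $\hat f:F(Y)\to G$ be the induced homomorphism, $K=\ker\hat f$ and $K^\circ=K\setminus\{e\}$; no topology on $F(Y)$ is used here. Let $L$ be the free group on
\[
B=(Y\setminus\{*\})\sqcup\bigl((C\setminus\{a,b\})\times K^\circ\bigr),
\]
so $F(Y)\le L$. Let $j:Y\to L$ be the canonical map, with $j(*)=e$, and for $w\in K^\circ$ let
\[
q_w:C\to L,\qquad q_w(a)=e,\quad q_w(b)=w,\quad q_w(c)=(c,w)\ \ (c\ne a,b).
\]
Let $H$ be $L$ with the finest group topology making $j$ and all $q_w$ continuous. Since $|Y|\le\max(|G|,\mathfrak c)$ and $|K|\le\max(|Y|,\omega)$, we have $|H|\le\max(|G|,\mathfrak c)$.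

\paragraph{The quotient map and its kernel.} Let $\pi:L\to G$ be the homomorphism that extends $f$ on $Y$ and sends all $(c,w)$ to $e$. Then $\pi=\hat f$ on $F(Y)$, $\pi j=f$ is a quotient map, and $\pi q_w$ is constant $e$, because $\pi(w)=\hat f(w)=e$. Also $\pi$ is onto since $f$ is. By Lemma~\ref{lem:finest}(b), $\pi:H\to G$ is continuous and open.

Let $\Gamma$ be the normal closure of $\bigcup_wq_w(C)$ in $L$. Then $\Gamma\subset\ker\pi$, and $\Gamma$ contains all generators $(c,w)$ and all $w=q_w(b)$, hence $K$. Killing the $(c,w)$ turns $L$ into $F(Y)$, and killing $K$ turns $F(Y)$ into $F(Y)/K\cong G$; so the map $L/\Gamma\to G$ induced by $\pi$ is an isomorphism and $\Gamma=\ker\pi$. Hence $\ker\pi$ is the union of all finite products of sets $h\,q_w(C)^{\pm1}h^{-1}$ with $h\in L$, $w\in K^\circ$ (the empty product being $\{e\}$). As subspaces of $H$ these sets are connected and contain $q_w(a)=e$. The same holds for their finite products. So $\ker\pi$ is connected.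

\subsection{The auxiliary space}

It remains to show that $H$ has a continuous bi-invariant metric and is strongly $\sigma$-discrete. Let $P=B\cup\{*\}$, that is, $Y$ with a copy of $C/\{a,b\}$ attached at $*$ for each $w\in K^\circ$. Let $\bar q_w:C\to P$ be given by $\bar q_w(a)=\bar q_w(b)=*$ and $\bar q_w(c)=(c,w)$ otherwise; we call $Y$ and the sets $\bar q_w(C)$ the \emph{pieces} of $P$. A set is open in $P$ if its trace on $Y$ and all its preimages under the $\bar q_w$ are open. So a map $g$ on $P$ is continuous if and only if $g|_Y$ and all $g\circ\bar q_w$ are.

\begin{lemma}\label{lem:P}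
$P$ is well separated.
\end{lemma}

\begin{proof}
\emph{Metric.} On $Y$ take a continuous metric. Let $\lambda(c)=\min\{r(c,a),r(c,b)\}$ for $c\in C$, and
\[
r'(c,c')=\min\{r(c,c'),\,\lambda(c)+\lambda(c')\}.
\]
As $\lambda(a)=\lambda(b)=0$, we have $r'(a,b)=0$. Since $\lambda(c)\le r(c,c')+\lambda(c')$, the triangle inequality holds:
\[
r(c,c')+r(c',c'')\ge r(c,c''),\qquad
r(c,c')+\bigl(\lambda(c')+\lambda(c'')\bigr)\ge\lambda(c)+\lambda(c''),
\]
likewise with the roles of $c$ and $c''$ exchanged, and $(\lambda(c)+\lambda(c'))+(\lambda(c')+\lambda(c''))\ge\lambda(c)+\lambda(c'')$. If $c\ne c'$ are not both in $\{a,b\}$, then $r'(c,c')>0$. So $r'$ induces a metric on $C/\{a,b\}$, that is, on each $\bar q_w(C)$. Between different pieces add the distances to $*$. The result is a metric $\rho$ on $P$. It is continuous: the identity map from $P$ to $(P,\rho)$ is continuous on $Y$, and composed with $\bar q_w$ it is continuous because $r'\le r$.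

\emph{Cover.} Take closed discrete sets $D^Y_k$ covering $Y$, together with the sets $D'_k=(D_k\setminus\{a,b\})\times K^\circ$.

\emph{Functions.} Let $z\in P$ and $k\in\omega$. For each of the two sets $D=D^Y_k$ and $D=D'_k$ we need a continuous $g:P\to[0,1]$ with $g(z)=1$ and $g=0$ on $D\setminus\{z\}$.
\begin{itemize}
\item $z=(c_0,w_0)$: on the piece of $w_0$ use a continuous function on $C$ equal to $1$ at $c_0$ and $0$ on the closed set $(D_k\setminus\{c_0\})\cup\{a,b\}$, and extend it by $0$. It serves both sets.
\item $z\in Y\setminus\{*\}$: use a continuous function on $Y$ equal to $1$ at $z$ and $0$ on $(D^Y_k\setminus\{z\})\cup\{*\}$, and extend it by $0$. It serves both sets.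
\item $z=*$ and $D=D^Y_k$: use a continuous function on $Y$ equal to $1$ at $*$ and $0$ on $D^Y_k\setminus\{*\}$, and extend it by the constant $1$.
\item $z=*$ and $D=D'_k$: use $1$ on $Y$, and on each piece $\bar q_w(C)$ a continuous function on $C$ equal to $1$ at $a$ and $b$ and $0$ on the closed set $D_k\setminus\{a,b\}$ (the maximum of a function for $a$ and one for $b$).
\end{itemize}
In each case the values agree at $*$, so $g$ is well defined, and $g|_Y$ and all $g\circ\bar q_w$ are continuous.
\end{proof}

The group $F(P)$ is free on $B$. Let $\tau:L\to F(P)$ be the isomorphism that is the identity on $B$; it is the identity on $F(Y)$.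

\subsection{Averaged seminorms}

For $t\in[0,1)$ let $\Psi_t:L\to F(P)$ be the homomorphism with $\Psi_t(y)=y$ for $y\in Y\setminus\{*\}$ and
\[
\Psi_t(c,w)=\begin{cases}(c,w)\,w&\text{if }t<\theta(c),\\ (c,w)&\text{if }t\ge\theta(c).\end{cases}
\]
It is the identity on $F(Y)$, which contains all $w$. Since $\theta(a)=0$ and $\theta(b)=1$, we have for \emph{all} $c\in C$
\begin{equation}\label{eq:psi}
\Psi_t(q_w(c))=\begin{cases}\bar q_w(c)\,w&\text{if }t<\theta(c),\\ \bar q_w(c)&\text{if }t\ge\theta(c).\end{cases}
\end{equation}
Indeed, for $c=a$ the second line applies and both sides are $e$, and for $c=b$ the first line applies and both sides are $w$.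

For fixed $h\in L$, $\Psi_t(h)$ depends only on which of the finitely many numbers $\theta(c)$, for letters $(c,w)^{\pm1}$ of $h$, exceed $t$; so it is a step function of $t$. For a continuous pseudometric $\sigma$ on $P$ put
\[
\nu_\sigma(h)=\int_0^1\min\{N_\sigma(\Psi_t(h)),1\}\,dt .
\]
Since each $\Psi_t$ is a homomorphism and $\min\{N_\sigma,1\}$ is an invariant seminorm, $\nu_\sigma$ is an invariant seminorm on $L$.

\begin{lemma}\label{lem:nu}
Every $\nu_\sigma$ is continuous on $H$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:finest}(a) we have to check that the topology generated by $\nu_\sigma$ makes $j$ and all $q_w$ continuous. For $y,y'\in Y$ we have $\Psi_t(j(y)^{-1}j(y'))=y^{-1}y'$, so $\nu_\sigma(j(y)^{-1}j(y'))\le\sigma(y,y')$, and $\sigma$ is continuous on $Y$.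

Let $c,c'\in C$. By \eqref{eq:psi}, $\Psi_t(q_w(c)^{-1}q_w(c'))$ equals
\[
w^{-1}\,\bar q_w(c)^{-1}\bar q_w(c')\,w\quad\text{or}\quad \bar q_w(c)^{-1}\bar q_w(c')
\]
according as $t<\min\{\theta(c),\theta(c')\}$ or $t\ge\max\{\theta(c),\theta(c')\}$. In both cases $N_\sigma$ of it is at most $\sigma(\bar q_w(c),\bar q_w(c'))$; here invariance of $N_\sigma$ is used. The remaining $t$ form an interval of length $|\theta(c)-\theta(c')|$, on which the integrand is at most $1$. Hence
\[
\nu_\sigma(q_w(c)^{-1}q_w(c'))\le\sigma(\bar q_w(c),\bar q_w(c'))+|\theta(c)-\theta(c')|,
\]
which tends to $0$ as $c'\to c$.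
\end{proof}

For $h\in L$ let $\mu(h)$ be the maximum of $\theta(c)$ over the letters $(c,w)^{\pm1}$ in the reduced word of $h$, and $0$ if there are none. Since $\theta^{-1}(1)=\{b\}$, $\mu(h)<1$, and
\begin{equation}\label{eq:tau}
\Psi_t(h)=\tau(h)\qquad\text{for }\mu(h)\le t<1 .
\end{equation}

\paragraph{Metric.} Let $\rho$ be the metric of Lemma~\ref{lem:P}. If $h\ne e$, then by \eqref{eq:tau} and Lemma~\ref{lem:key}(a)
\[
\nu_\rho(h)\ge(1-\mu(h))\min\{N_\rho(\tau(h)),1\}>0 .
\]
So $(g,h)\mapsto\nu_\rho(g^{-1}h)$ is a continuous bi-invariant metric on $H$, and $H$ is Hausdorff, hence Tychonoff.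

\paragraph{Strongly $\sigma$-discrete.} The factor $1-\mu(h)$ has no positive lower bound, so we subdivide once more. For $k\ge1$ and a set $S\subset F(P)$ from Lemma~\ref{lem:key}(b) put
\[
E_{k,S}=\{h\in L:\ \mu(h)\le1-\tfrac1k,\ \tau(h)\in S\}.
\]
Countably many such sets cover $H$. Fix $E_{k,S}$ and $z\in H$. Take $\sigma$ and $\delta\le1$ from Lemma~\ref{lem:key}(b) for $S$ and $\tau(z)$, and let $t_0=\max\{1-\frac1k,\mu(z)\}<1$. For $h\in E_{k,S}$ and $t\in[t_0,1)$, \eqref{eq:tau} gives $\Psi_t(h^{-1}z)=\tau(h)^{-1}\tau(z)$. Hence
\[
\nu_\sigma(h^{-1}z)\ge(1-t_0)\min\{N_\sigma(\tau(h)^{-1}\tau(z)),1\}.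
\]
So, for $h\in E_{k,S}$, $\nu_\sigma(h^{-1}z)<(1-t_0)\delta$ implies $N_\sigma(\tau(h)^{-1}\tau(z))<\delta$, whence $\tau(h)=\tau(z)$ and $h=z$. By Lemma~\ref{lem:nu}, $\{h\in H:\nu_\sigma(h^{-1}z)<(1-t_0)\delta\}$ is a neighborhood of $z$, and it meets $E_{k,S}$ in at most $\{z\}$. As $z$ was arbitrary, $E_{k,S}$ is closed discrete.

\paragraph{Clopen sets, components, sharpness.} The fibers of $\pi$ are cosets of $\ker\pi$, hence connected, and $\pi$ is an open continuous surjection. So the statement on clopen sets, and that $H$ is connected if and only if $G$ is, follow from Lemma~\ref{lem:fibers}. Let $Q$ be a component of $G$. The restriction $\pi^{-1}(Q)\to Q$ is again open, continuous and onto, with connected fibers, so $\pi^{-1}(Q)$ is connected by the same lemma. A connected subset of $H$ that meets $\pi^{-1}(Q)$ is mapped into $Q$. So $\pi^{-1}(Q)$ is a component of $H$; since these sets partition $H$, there are no others.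

Finally, let $H$ be any topological group with a continuous open homomorphism onto $G$ whose kernel is connected. If the kernel is trivial, then $H\cong G$. Otherwise it is a connected Tychonoff space with more than one point, so it has at least $\mathfrak c$ points, and $|H|\ge\mathfrak c$. Also $|H|\ge|G|$. This completes the proof of Theorem~\ref{thm:B}. \qed

\section{All cardinalities: proof of Theorem~\ref{thm:C}}\label{sec:C}

If $G$ is a quotient of a connected group $H$ with $|H|=\kappa$, then $G$ is connected and $\kappa\ge|G|$. Conversely, let $G$ be connected and nontrivial and $\kappa\ge|G|$; then $\kappa\ge|G|\ge\mathfrak c$. We pass to a connected group of cardinality $\kappa$ that has $G$ as a quotient. Let $R$ be the group of finitely supported elements of $\mathbb R^\kappa$ with the product topology. It is the union of the connected subgroups $\mathbb R^E$ for finite $E\subset\kappa$, all of which contain $0$, so $R$ is connected; and $|R|=\kappa$, since $\kappa\ge\mathfrak c$. The group $G\times R$ is connected of cardinality $\kappa$. Theorem~\ref{thm:A} gives a connected, submetrizable, strongly $\sigma$-discrete group $H$ with $|H|=\kappa$ and a continuous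 open homomorphism of $H$ onto $G\times R$. Compose it with the projection $G\times R\to G$, which is continuous and open. \qed

\begin{remark}
For trivial $G$ the possible cardinalities are $1$ and all $\kappa\ge\mathfrak c$. A nontrivial connected group has at least $\mathfrak c$ points, and Theorem~\ref{thm:A} applied to the group $R$ above realizes every $\kappa\ge\mathfrak c$. This is why Theorem~\ref{thm:C} excludes the trivial group.
\end{remark}

\section{Abelian groups: proof of Theorem~\ref{thm:D}}\label{sec:D}

Let $G$ be abelian. We run the same constructions with free abelian groups, still written multiplicatively. Letters may now be permuted, so the noncrossing condition is dropped, and the role of adjacent pairs is played by all pairs.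

Let $A(P)$ be the free abelian group on $P\setminus\{*\}$, with $*$ identified with $e$. Define $c_\sigma(W)$ as in Section~\ref{sec:graev}, but as a minimum over \emph{all} partial matchings. It is invariant under permutations of the letters. The proof of Lemma~\ref{lem:insert} applies, with the remarks on crossing left out: the estimates of costs there do not depend on positions. Two words represent the same element of $A(P)$ if and only if they are related by permutations and by insertions and deletions as in Lemma~\ref{lem:insert}. So $N_\sigma(g)=c_\sigma(W)$ is well defined on $A(P)$. It is a seminorm with $N_\sigma(x^{-1}y)\le\sigma(x,y)$ as in Lemma~\ref{lem:N}, and invariance is trivial.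

\begin{lemma}\label{lem:keyab}
Lemma~\ref{lem:key} holds with $A(P)$ in place of $F(P)$.
\end{lemma}

\begin{proof}
Call a word reduced if it contains no letter $*$ and no two letters that are inverse to each other. Every element of $A(P)$ is represented by a reduced word, unique up to order.

(a) Let $W$ be a nonempty reduced word. Unmatched letters $x^{\pm1}$ cost $\rho(x,*)>0$, and a matched pair $p,q$ costs $d_\rho(p,q^{-1})>0$, because $p\ne q^{-1}$ and $d_\rho$ is a metric. As $W$ is nonempty, each of its finitely many matchings has positive cost.

(b) For $n\in\omega$, $\varepsilon\in\{\pm1\}^n$, $k\in\omega^n$, $m\ge1$ let $S$ be the set of all elements with a reduced word $x_1^{\varepsilon_1}\cdots x_n^{\varepsilon_n}$ such that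
\[
x_i\in D_{k_i}\setminus\{*\},\qquad\rho(x_i,*)\ge\tfrac1m,\qquad\rho(x_i,x_{i'})\ge\tfrac1m\ \text{ for all } i, i' \text{ with }\ \varepsilon_i=-\varepsilon_{i'} .
\]
These countably many sets cover $A(P)$. Fix $S$ and $z$ with reduced word $z_1^{\eta_1}\cdots z_s^{\eta_s}$. Define $\sigma$ from the functions $g_{i,l}$ exactly as in the proof of Lemma~\ref{lem:key}, so that $\sigma\ge\rho$ and $\sigma(z_l,x)\ge1$ for $x\in D_{k_i}\setminus\{z_l\}$. Choose $\delta\in(0,1]$ below $1/m$, all $\rho(z_l,*)$, and all $\rho(z_l,z_{l'})$ with $\eta_l=-\eta_{l'}$; these numbers are positive because the word of $z$ is reduced.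

Let $g\in S$, $g\ne z$, and write $g$ as a reduced word as in the definition of $S$. Cancel a maximal common sub-multiset of letters of the two words. The remaining letters $x_i^{\varepsilon_i}$ of $g$ and $z_l^{\eta_l}$ of $z$ give a nonempty word for $g^{-1}z$ in the letters $x_i^{-\varepsilon_i}$ and $z_l^{\eta_l}$, and no remaining $x_i^{\varepsilon_i}$ equals a remaining $z_l^{\eta_l}$. We show that every unmatched letter and every matched pair of this word costs at least $\delta$. An unmatched letter costs at least $\rho(x_i,*)\ge1/m\ge\delta$ or $\rho(z_l,*)\ge\delta$. A pair of letters $u^\alpha,v^\alpha$ with equal exponents costs $\sigma(u,*)+\sigma(v,*)\ge\delta$. A pair with opposite exponents costs $\sigma(u,v)$. If both letters come from $g$, or both from $z$, then $\sigma(u,v)\ge\rho(u,v)\ge\delta$ by the choice of $S$ and $\delta$. If they are $x_i^{-\varepsilon_i}$ and $z_l^{\eta_l}$, then $\varepsilon_i=\eta_l$, so $x_i\ne z_l$ and $\sigma(x_i,z_l)\ge1\ge\delta$. Hence $N_\sigma(g^{-1}z)\ge\delta$.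
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
\emph{Theorem~\ref{thm:A}.} Since $G$ is abelian, $f$ extends to a homomorphism $A(Y)\to G$. The proof in Section~\ref{sec:A} applies with $A(Y)$ for $F(Y)$ and Lemma~\ref{lem:keyab} for Lemma~\ref{lem:key}; Lemma~\ref{lem:finest} holds for any group $L$.

\emph{Theorem~\ref{thm:B}.} Let $\hat f:A(Y)\to G$ extend $f$, $K=\ker\hat f$, and let $L$ be the free abelian group on $B$, with $j$, $q_w$, $H$ and $\pi$ as before. The subgroup generated by $\bigcup_wq_w(C)$ is contained in $\ker\pi$ and contains $K$ and all $(c,w)$. The quotient of $L$ by it is $A(Y)/K\cong G$, so it equals $\ker\pi$. Thus $\ker\pi$ is the union of the finite products of the connected sets $q_w(C)^{\pm1}$, all of which contain $e$, and is connected. The space $P$ and Lemma~\ref{lem:P} are unchanged. The maps $\tau:L\to A(P)$ and $\Psi_t:L\to A(P)$ are defined on the basis $B$ by the same formulas, so \eqref{eq:psi}, \eqref{eq:tau} and Lemma~\ref{lem:nu} hold with the same proofs. With Lemma~\ref{lem:keyab} in place of Lemma~\ref{lem:key}, the continuous metric and the sets $E_{k,S}$ are obtained as in Section~\ref{sec:B}. The statements on cardinality,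 clopen sets and components follow as there.

\emph{Theorem~\ref{thm:C}.} The group $G\times R$ of Section~\ref{sec:C} is abelian, so the abelian version of Theorem~\ref{thm:A} applies to it.
\end{proof}

\begin{thebibliography}{9}
\bibitem{SCT} \emph{Strengthening Connected Tychonoff Topologies},
\url{https://riunet.upv.es:443/bitstream/handle/10251/82060/2058-6444-1-SM.pdf?isAllowed=y&sequence=1}
\end{thebibliography}

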